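# Harmonic majorants of radial functions: trading a domain for a starlike one of no larger area

## 1. Would the disc of equal area do?

Problems at fixed area are often won by the disc, and the disc centered at the origin is the answer one would first guess for the question below. The question is this.

Let $U\subset\mathbb C$ be a domain with $0\in U$ and finite area $|U|$.

**Definition (the class $\mathcal F$).** $\mathcal F$ is the set of $\Phi:[0,\infty)\to\mathbb R$ such that $\Phi(e^t)$ is convex and nondecreasing in $t\in\mathbb R$ and $\Phi(0)=\lim_{r\downarrow0}\Phi(r)$ (so this limit is finite).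

For $\Phi\in\mathcal F$ the function $\Phi(|z|)$ is subharmonic. Examples are $r^2$, since $e^{2t}$ is convex; $e^{r^2}$; and, for each $s>0$, the function $\log^+(r/s)$, which in the variable $t$ is $(t-\log s)^+$.

**Definition (the functional).** If $\Phi(|z|)$ has a harmonic majorant on $U$, let $h$ be the least one and put $\Gamma_\Phi(U)=h(0)$; otherwise $\Gamma_\Phi(U)=+\infty$.

If $U$ is bounded with a decent boundary, $h$ solves the Dirichlet problem with boundary values $\Phi(|z|)$. So $\Gamma_\Phi(U)$ is the average of $\Phi(|z|)$ over $\partial U$ with respect to harmonic measure at $0$, and it tells how far away the boundary looks from the origin. We ask: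

(i) Is there a simply connected domain $\tilde U\ni0$, independent of $\Phi$, with $|\tilde U|\le|U|$ and $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$ for *every* $\Phi\in\mathcal F$?

(ii) Can $\tilde U$ even be starlike with respect to $0$?

The guess is: both yes, with $\tilde U$ the disc about $0$ of the same area. We test it.

*A centered disc.* For $U=\{|z|<R\}$ the boundary values are the constant $\Phi(R)$, so $\Gamma_\Phi(U)=\Phi(R)$, and $\tilde U=U$ works.

*An off-center disc, $\Phi=r^2$.* Let $U=\{|z-c|<1\}$, $0<c<1$. On $\partial U$ we have $|z|^2=1+c^2+2c\operatorname{Re}(z-c)$, and the right side is harmonic. So $\Gamma_{r^2}(U)=1+c^2-2c^2=1-c^2$, while the unit disc has $\Gamma_{r^2}=1$. The guess passes.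

*The same disc, $\Phi=\log^+(r/s)$ with $1<s<1+c$.* The least harmonic majorant on $U$ is nonnegative, and positive at points of $U$ with $|z|>s$; hence it is positive throughout $U$ and $\Gamma_\Phi(U)>0$. For the unit disc $\Gamma_\Phi=\Phi(1)=0$. The guess fails.

So the words "independent of $\Phi$" rule the disc out: $\tilde U$ has to reach out as far as $U$ does. In this example $\tilde U=U$ works, because $U$ is convex. The disc was the wrong domain, but "yes" is the right answer to both parts. Write $\mathbb D$ for the unit disc.

**Theorem 1.** Let $U\ni0$ be a plane domain with $|U|<\infty$. There is a univalent $F:\mathbb D\to\mathbb C$ with $F(0)=0$ and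
$$\operatorname{Re}\frac{\zeta F'(\zeta)}{F(\zeta)}>\frac12\qquad(\zeta\in\mathbb D)\tag{1}$$
(so $\tilde U=F(\mathbb D)$ is simply connected and starlike about $0$) such that
$$|\tilde U|\le|U|,\qquad\sup_{\tilde U}|z|\le\sup_U|z|,\qquad\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)\ \text{ for all }\Phi\in\mathcal F.$$

In particular the answers to (i) and (ii) are both yes. As an example for (1), $F(\zeta)=\zeta/(1-c\zeta)$ with $0<c<1$ has $\zeta F'/F=1/(1-c\zeta)$, whose real part exceeds $\frac12$ because $w\mapsto1/(1-w)$ maps $\mathbb D$ onto $\{\operatorname{Re}>\frac12\}$. Its image is an off-center disc.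

The question comes from the paper "Properties of Extremal Functions for Some Nonlinear Functionals on Dirichlet Spaces".

## 2. The functions $\log^+(|z|/s)$ carry all the information

We use the following textbook facts.

* If $\mathbb C\setminus D$ is not polar, in particular if $|D|<\infty$, then $D$ has a Green function $G_D(\cdot,0)$, behaving like $-\log|z|$ at $0$ and bounded away from $0$. We set it equal to $0$ off $D$. It increases with $D$, and $G_{D_n}\uparrow G_D$ if $D_n\uparrow D$.
* *Riesz decomposition.* Let $w$ be subharmonic on $D$ with Riesz measure $m=\frac1{2\pi}\Delta w$, and let $G_Dm(z)=\int_DG_D(z,\cdot)\,dm$. Then $w$ has a harmonic majorant iff $G_Dm\not\equiv\infty$, and then the least one is $w+G_Dm$.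
* A boundary point that lies in a nondegenerate continuum contained in the complement is regular for the Dirichlet problem.
* *Extended maximum principle.* Let $D$ be a bounded domain or a half-plane. A subharmonic function bounded above on $D$ whose upper limits are $\le C$ at all boundary points, except finitely many (the point $\infty$ counts as a boundary point), is $\le C$.

For a domain $D\ni 0$ of finite area and $s>0$ put
$$N_D(s)=\frac1{2\pi}\int_{-\pi}^{\pi}G_D(se^{i\varphi},0)\,d\varphi .$$
Example: for $D=\{|z|<R\}$ we have $G_D=\log^+(R/|z|)$, so $N_D(s)=\log^+(R/s)$. In general $N_D$ is monotone in $D$, and $N_{D_n}\uparrow N_D$ if $D_n\uparrow D$.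

**Lemma 2.** For every $\Phi\in\mathcal F$ there is a measure $\mu\ge0$ on $(0,\infty)$, depending only on $\Phi$, with
$$\Gamma_\Phi(U)=\Phi(0)+\int_{(0,\infty)}N_U(s)\,d\mu(s)\qquad(\text{value }+\infty\text{ allowed}).\tag{2}$$
In particular $N_U(s)=\Gamma_{\log^+(\cdot/s)}(U)$. Hence it suffices to find $\tilde U$ with $N_{\tilde U}(s)\ge N_U(s)$ for all $s>0$.

*Proof.* Let $\psi(t)=\Phi(e^t)$, with right derivative $\psi'\ge0$, nondecreasing. As $\psi$ has a finite limit at $-\infty$, $\psi'$ is integrable there and tends to $0$. So
$$\psi(t)=\Phi(0)+\int_{-\infty}^t\psi'(\tau)\,d\tau=\Phi(0)+\int(t-\tau)^+\,d\psi'(\tau).$$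
With $s=e^\tau$ this reads $\Phi(r)=\Phi(0)+\int\log^+(r/s)\,d\mu(s)$, where $\mu\ge0$ and $\mu((0,r])<\infty$ for each $r$. The Riesz measure of $\log^+(|z|/s)$ is the normalized arc length $\sigma_s$ on $|z|=s$, so that of $\Phi(|z|)$ is $m=\int\sigma_s\,d\mu(s)$, and $G_Um(0)=\int N_U\,d\mu$. If $G_Um\not\equiv\infty$, then $h=\Phi(|\cdot|)+G_Um$ everywhere on $U$, which at $0$ is (2). If $G_Um\equiv\infty$, both sides of (2) are $+\infty$. For $\Phi=\log^+(\cdot/s)$ we have $\Phi(0)=0$ and $\mu=\delta_s$. $\square$

Since $G_U>0$ on $U$, we have $N_U(s)>0$ iff the circle $|z|=s$ meets $U$. So *$\tilde U$ must meet every circle about $0$ that $U$ meets.*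

## 3. Cutting, filling, and circular symmetrization

The simplest domain for which there is something to do is a disc with one hole. Fix $a\in(0,\pi)$ and let
$$W=\{|z|<3\}\setminus\{1\le|z|\le2,\ |\arg z|\ge a\}.\tag{3}$$

*Cutting.* Remove $(-3,-2]$ from $W$. The result $W'$ is simply connected with the same area, but $G_{W'}<G_W$ on $W'$ by the maximum principle, so $N_{W'}(s)<N_W(s)$, for instance for $2<s<3$. Moreover $W'$ is not starlike, since a ray at an angle in $(a,\pi)$ leaves $W'$ at radius $1$ and re-enters at radius $2$.

*Filling.* Filling the hole raises $N$, but the area grows by $3(\pi-a)$. Shrinking the filled disc to the original area gives a disc of radius below $3$, which misses circles that $W$ meets.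

So area has to be taken from somewhere in exchange for the hole. A classical operation moves area without changing its amount.

**Definition (circular symmetrization).** Let $U$ be as in Theorem 1. The set of $r\ge0$ for which $|z|=r$ meets $U$ is connected, open in $[0,\infty)$ and contains $0$; so it is $[0,R)$, $R\le\infty$. Call $r\in[0,R)$ *full*, and put $A(r)=\infty$, if $\{|z|=r\}\subset U$. Otherwise let $2A(r)\in(0,2\pi]$ be the angular measure of $U\cap\{|z|=r\}$. Then
$$U^*=\{re^{i\theta}:0\le r<R,\ |\theta|<A(r)\},\qquad-\pi<\theta\le\pi.$$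

Example: for $U=\{|z-ce^{i\alpha}|<1\}$, $0<c<1$, each circle about $0$ meets $U$ in an arc centered at argument $\alpha$, so $U^*=\{|z-c|<1\}$. Here $A=\infty$ for $r<1-c$, and $A(1-c)=\pi$: that circle misses one point.

As $U$ is open, $A$ is lower semicontinuous (Fatou's lemma), and the set of full radii is open. So $U^*$ is open; it is connected because each of its points is joined to $[0,R)$ by an arc of a circle. Clearly $|U^*|=|U|$, $\sup_{U^*}|z|=\sup_U|z|$, and $D\subset U$ implies $D^*\subset U^*$.

Section 4 shows $N_{U^*}\ge N_U$. This does not finish the problem, and $W$ shows where it stops: $W^*=W$. Whenever a full radius lies beyond a non-full one, $U^*$ still has a hole; and even a simply connected $U^*$ need not be starlike. The gain is that $U^*$ is described by one function of $r$.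

## 4. Symmetrization does not decrease $N_U$

**Proposition 3** (a case of Baernstein's theorem, Acta Math. 133 (1974)). $N_U(s)\le N_{U^*}(s)$ for all $s>0$.

**Step 1. Reduction to domains made of squares.** This step makes $\partial U$ harmless. Let $K_n$ be the union of the closed dyadic squares of side $2^{-n}$ contained in $U\cap\{|z|\le n\}$, and $U_n$ the component of $\operatorname{int}K_n$ containing $0$ ($n$ large). Then $U_n$ increases. A path in $U$ from $0$ to a given point has positive distance from $\mathbb C\setminus U$, so it lies in $\operatorname{int}K_n$ for large $n$; thus $U_n\uparrow U$. As $N_{U_n}\uparrow N_U$ and $N_{U_n^*}\le N_{U^*}$, it suffices to treat $U=U_n$. For such $U$: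

* (a) $\partial U$ lies in finitely many segments, so it meets each circle $|z|=r$ in a finite set.
* (b) Every $p\notin U$ lies in a nondegenerate closed square or disc contained in $\mathbb C\setminus U$.

For (b), let first $p\notin\operatorname{int}K_n$. The closed grid squares containing $p$ together form a neighborhood of $p$, so one of them, $S$, is not among those forming $K_n$. The interior of $S$ misses $K_n$, hence $S\cap\operatorname{int}K_n=\emptyset$. If $p\in\operatorname{int}K_n$, then $p$ lies in another component, which contains a disc about $p$.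

**Step 2. Both domains are regular.** This gives continuity of the Green functions. $U$ is regular by (b). Let $z_0=re^{i\theta_0}\in\partial U^*$. If $r=R$, the circle $|z|=R$ misses $U^*$. If $r<R$ and $A(r)<\pi$, the arc $\{re^{i\theta}:|\theta|\ge A(r)\}$ is a continuum outside $U^*$ containing $z_0$. The radius $r$ cannot be full, since then $U^*$ contains a neighborhood of the circle. There remains $A(r)=\pi$ and $z_0=-r$. The circle then contains some $p\notin U$, and by (b) the radii in a nondegenerate interval containing $r$ are all non-full or $\ge R$; so a segment of the negative axis containing $-r$ misses $U^*$. Hence $u=G_U(\cdot,0)$ and $v=G_{U^*}(\cdot,0)$ are continuous on $\mathbb C\setminus\{0\}$, and $u$ is subharmonic there.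

**Step 3. The star function.** We replace $u$ by a function that remembers only its distribution on circles. For $0\le\theta\le\pi$ put
$$u^\star(re^{i\theta})=\max_{|E|=2\theta}\int_Eu(re^{it})\,dt=\int_0^{2\theta}\tilde u_r(\tau)\,d\tau,\qquad w(re^{i\theta})=\int_{-\theta}^\theta v(re^{it})\,dt,$$
where $\tilde u_r$ is the decreasing rearrangement of $t\mapsto u(re^{it})$ on $[0,2\pi]$. (If $u(re^{it})=1+\cos t$, then $\tilde u_r(\tau)=1+\cos(\tau/2)$ and $u^\star=2\theta+2\sin\theta$.) Since $u$ is continuous on the connected circle, $\tilde u_r$ is continuous; and $u^\star$, $w$ are continuous on $\{\operatorname{Im}z\ge0\}\setminus\{0\}$.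

**Step 4. $u^\star$ is subharmonic in $\{\operatorname{Im}z>0\}$.** We check the mean value inequality on small circles in the coordinate $\log z=X+i\theta$, $0<\theta<\pi$. Write $\mathbf u(X+it)=u(e^{X+it})$, a subharmonic function, and fix $X+i\theta$, $r=e^X$.

First, a maximizing $E$ can be chosen as a finite union of intervals. This is clear if $u$ is constant on the circle. Otherwise let $\lambda=\tilde u_r(2\theta)$. Suppose $\lambda>0$. Then $\{u=\lambda\}$ is finite on the circle: an accumulation point would lie in $U$, so by real-analyticity $u\equiv\lambda$ on the component arc of $U\cap\{|z|=r\}$ containing it, contradicting either $u=0$ at an end of that arc or nonconstancy. So $E=\{u>\lambda\}$ has measure $2\theta$, is a finite union of intervals, and maximizes. If $\lambda=0$, then $\{u>0\}$ has measure $\le2\theta$ and is a finite union of arcs by (a); add intervals from its complement. In all cases, passing to closures and merging intervals that touch changes $E$ by a null set only. So $E$ is a union of $k\ge1$ closed nondegenerate arcs with positive gaps (note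 $0<2\theta<2\pi$).

Now let $\rho$ be small, $|\alpha|\le\pi$, $\eta=|\rho\sin\alpha|$, $f(t)=\mathbf u(X+\rho\cos\alpha+it)$, $E_1=(E+\eta)\cup(E-\eta)$, $E_2=(E+\eta)\cap(E-\eta)$. For $\rho$ small, $E_1$ arises by enlarging each arc by $\eta$ at both ends, and the enlarged arcs stay disjoint; so $|E_1|=2\theta+2\eta+\kappa$ with $\kappa=2(k-1)\eta\ge0$. As $|E_1|+|E_2|=4\theta$, we get $|E_1\setminus E_2|=2|E_1|-4\theta=4\eta+2\kappa\ge\kappa$. Moving a subset of $E_1\setminus E_2$ of measure $\kappa$ from $E_1$ to $E_2$ yields sets of measure $2(\theta+\eta)$ and $2(\theta-\eta)$ without changing the sum of the integrals. Hence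
$$u^\star\big|_{X+\rho\cos\alpha+i(\theta+\eta)}+u^\star\big|_{X+\rho\cos\alpha+i(\theta-\eta)}\ge\int_{E_1}f+\int_{E_2}f=\int_E\big(f(t+\eta)+f(t-\eta)\big)\,dt.$$
Average over $\alpha$. The left side gives twice the mean of $u^\star$ over the circle of radius $\rho$ about $X+i\theta$; the right side gives twice $\int_E$ of the mean of $\mathbf u$ over the circle of radius $\rho$ about $X+it$. So the mean of $u^\star$ is $\ge\int_E\mathbf u(X+it)\,dt=u^\star(X+i\theta)$.

**Step 5. Properties of $Q=u^\star-w$.** Let $U^*_+=U^*\cap\{\operatorname{Im}z>0\}$, a bounded set; it is connected, since its points are joined by arcs of circles to a thin region above $(0,R)$, where $A$ has a positive minimum on compact parts. On $U^*_+$, as $v_{XX}=-v_{tt}$,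
$$\Delta w=\int_{-\theta}^\theta v_{XX}\,dt+v_\theta(\theta)-v_\theta(-\theta)=0 .$$
So $Q$ is subharmonic in $U^*_+$. It is continuous on $\overline{U^*_+}\setminus\{0\}$, and bounded near $0$ since both terms are $-2\theta\log r+O(1)$. Moreover:

* $Q=0$ for $\theta=0$ and for $r=R$.
* For non-full $r<R$, $Q(re^{i\theta})$ is constant for $A(r)\le\theta\le\pi$, since $v=0$ there and $u>0$ on a set of measure $2A(r)$ only.
* $q(r):=Q(re^{i\pi})=\int_{-\pi}^\pi(u-v)(re^{it})\,dt$ is linear in $\log r$ on each interval of full radii, because $u$ and $v$ are harmonic there; it is constant on the one starting at $r=0$, because $u-v$ is harmonic near $0$.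

**Step 6. $Q\le0$.** Let $\varepsilon>0$, $Q_\varepsilon=Q-\varepsilon\theta$ (still subharmonic), $M=\sup_{U^*_+}Q_\varepsilon$, and suppose $M>0$. A point $re^{i\theta}\ne0$ of $\partial U_+^*$ has $\theta=0$, or $r=R$, or $\theta=\pi$ with $r$ full, or $r<R$ non-full with $\theta\ge A(r)$. Let $B$ be the compact set of boundary points with $r$ non-full or $r=R$. On an interval $(r',r'')$ of full radii (maximal), $q$ is linear in $\log r$, hence at most its larger end value; if $r'=0$ it is constant, equal to $q(r'')$. The end points $-r''$ and, if $r'>0$, $-r'$ belong to $B$. By the extended maximum principle with exceptional point $0$, therefore, $M\le\max(0,\max_BQ_\varepsilon)$, so $\max_BQ_\varepsilon\ge M>0$. Since $Q_\varepsilon\le0$ for $\theta=0$ and for $r=R$, the maximum is taken at a point with $r=r_1<R$ non-full and $\theta\ge A(r_1)$. As $Q$ is constant in $\theta$ there, $Q_\varepsilon(r_1e^{iA(r_1)})\ge M$. But for $\theta<A(r_1)$ close to $A(r_1)$,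
$$\partial_\theta Q_\varepsilon=2\tilde u_{r_1}(2\theta)-2v(r_1e^{i\theta})-\varepsilon\le2\tilde u_{r_1}(2\theta)-\varepsilon<0,$$
because $\tilde u_{r_1}(2A(r_1))=0$ (if $A(r_1)=\pi$ this says $\min u=0$ on the circle, true as $r_1$ is not full). So $Q_\varepsilon>M$ at points of $U^*_+$, a contradiction. Hence $Q\le\varepsilon\theta$ on $\overline{U_+^*}\setminus\{0\}$, and $\varepsilon\to0$ gives $Q\le0$.

For full $r$ this says $q(r)\le0$; for non-full $r<R$, $q(r)=Q(re^{iA(r)})\le0$. Since $q(s)=2\pi(N_U(s)-N_{U^*}(s))$ for $s<R$, and both $N$'s vanish for $s\ge R$, the proposition follows. $\square$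

## 5. Exhausting $U^*$ by step domains

**Definition (step domain).** Let $0=\rho_0<\rho_1<\dots<\rho_K$, $a_k\in(0,\pi)\cup\{\infty\}$, $a_1=\infty$, $a_k\ne a_{k+1}$. The *step domain* $V$ is the interior of the union of the closed cells $\{\rho_{k-1}\le r\le\rho_k,\ |\theta|\le a_k\}$; a cell with $a_k=\infty$ is the whole annulus (or disc) and is called *full*.

Such a $V$ is a bounded domain containing $0$, bounded by finitely many piecewise analytic Jordan curves and symmetric in $\mathbb R$. No two full cells are adjacent. The domain $W$ of (3) is the step domain with $\rho=(0,1,2,3)$ and $(a_1,a_2,a_3)=(\infty,a,\infty)$.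

**Lemma 4.** There are step domains $V_n$ with $V_n\uparrow U^*$. Hence $N_{V_n}(s)\uparrow N_{U^*}(s)$ for all $s>0$, and $|V_n|\le|U|$.

*Proof.* Let $\delta=2^{-n}$, let $\kappa_n$ be the largest $k\le4^n$ with $k\delta<R$, and $\alpha_k=\min_{[(k-1)\delta,k\delta]}A>0$, which is attained by lower semicontinuity. Use the cells $[(k-1)\delta,k\delta]$, $k\le\kappa_n$, with half-angle $\infty$ if $\alpha_k=\infty$ and $(1-2^{-n})\alpha_k<\pi$ otherwise, merging neighbors with equal half-angle. For large $n$ the first cell is full, so this is a step domain $V_n$, and $V_n\subset U^*$. Next, $V_n\subset V_{n+1}$: each cell is halved, $2\kappa_n\le\kappa_{n+1}$, minima over subintervals are not smaller, and $1-2^{-n}$ increases. Finally let $re^{i\theta}\in U^*$. If $r$ is full, so are all radii near $r$, and the point lies in $V_n$ for large $n$. Otherwise choose $|\theta|<a<A(r)$. Then $A>a$ near $r$, so for large $n$ the cells near $r$ have half-angle at least $(1-2^{-n})a>|\theta|$, and again the point lies in $V_n$. $\square$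

From now on $V$ is a fixed step domain. The target is a starlike domain for $V$; Section 9 lets $V=V_n$ vary.

## 6. Reading a step domain from its boundary

A simply connected domain can be encoded by $\log|z|$ on its boundary as a function of harmonic measure: if $F=\zeta e^H$ is its Riemann map, this function is the boundary value of $\operatorname{Re}H$. We set up the same coding for $V$, which may have holes.

Let $G=G_V(\cdot,0)$, $V_+=V\cap\{\operatorname{Im}z>0\}$. Up to finitely many radii, $V_+=\{0<\theta<b(r)\}$ with $b=\min(a_k,\pi)$ on the $k$th cell. It is a Jordan domain. Its boundary, counterclockwise from $0$, consists of the front segment $[0,\rho_K]$; then arcs of $\partial V$ (circular arcs, and one radial segment at angle $a_k$ for each non-full cell) along which $|z|$ is nonincreasing; these are interrupted by open segments $I_\ell,\dots,I_1$ of the negative axis, one for each full cell with $k\ge2$; and finally $I_0=(-\rho_1,0)$. The $I_j$ lie in $V$, and their endpoints other than $0$ lie on $\partial V$. Near such an endpoint, and near $\rho_K$, $V$ is exactly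 one side of a circle $|z|=$ const, because full cells are not adjacent.

For $W$: the segment $[0,3]$; the upper half of $|z|=3$; $I_1=(-3,-2)$; the arc of $|z|=2$ from angle $\pi$ down to $a$; the radial segment at angle $a$ from radius $2$ to $1$; the arc of $|z|=1$ from angle $a$ to $\pi$; and $I_0=(-1,0)$.

**Step 1. The function $L$ and its boundary behavior.** Let $L=-G+i\Theta$ be holomorphic in $V_+$. By symmetry $\partial_nG=0$ on the real segments, so $\Theta$ is constant on each of them; normalize $\Theta=0$ on the front segment. Near $0$, $G=-\log|z|+{}$(harmonic, even in $\operatorname{Im}z$), so $\Theta-\arg z$ is smooth near $0$ and vanishes on the real axis; thus $\Theta$ is bounded near $0$ and $\Theta=\pi$ on $I_0$.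

Let $z_0\in\partial V\cap\overline{V_+}$. In the coordinate $\log z$, $V$ is near $z_0$ exactly a sector of opening $\beta\in\{\frac\pi2,\pi,\frac{3\pi}2\}$. For a suitable $\gamma$, the variable $t=(e^{-i\gamma}\log(z/z_0))^{\pi/\beta}$ maps it to a half-disc in $\{\operatorname{Im}t>0\}$ on whose diameter $G=0$. By reflection and the Hopf lemma, $L$ is analytic in $t$ near $t=0$ with nonvanishing derivative there. (At endpoints of $I_j$ and at $\rho_K$, where $\beta=\pi$, first continue $L$ across the real axis to the half-disc.) Consequences: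

* $L$ extends continuously to $\overline{V_+}\setminus\{0\}$. Along $\partial V$, counterclockwise, $\Theta$ increases strictly, since $\partial_s\Theta=\partial_n(-G)>0$ for the outer normal $n$ off the corners. So $\Theta$ goes from $0$ at $\rho_K$ to $\pi$ at $-\rho_1$, and it equals a constant $\theta_j$ on $\overline{I_j}$ for $1\le j\le\ell$, with $0<\theta_\ell<\dots<\theta_1<\pi$.
* Locally on $\partial V$, $t$ is a smooth function of $\theta=\Theta$ with nonzero derivative, and $\log(z/z_0)=e^{i\gamma}t^{\beta/\pi}$ with $\beta/\pi\ge\frac12$. So $\log z$ is Hölder-$\frac12$ in $\theta$.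

By the extended maximum principle (exceptional point $0$), $0<\Theta<\pi$ in $V_+$. Put $\zeta=e^L$, $\zeta(0)=0$. This is continuous on $\overline{V_+}$, as $|\zeta|=e^{-G}$, and it maps $V_+$ into $\mathbb D_+=\mathbb D\cap\{\operatorname{Im}\zeta>0\}$. Let
$$\sigma_j=\{re^{i\theta_j}:e^{-g_j}\le r\le1\},\quad g_j=\max_{I_j}G\quad(1\le j\le\ell),\qquad\sigma=\bigcup_j\sigma_j .$$

**Step 2. $\zeta$ maps $V_+$ bijectively onto $\mathbb D_+\setminus\sigma$.** The closed curve $\zeta(\partial V_+)$ runs in $[0,1]$ from $0$ to $1$; then along the unit circle with increasing argument to $-1$, with excursions inside the $\sigma_j$ that return to $e^{i\theta_j}$; then in $[-1,0]$ back to $0$. For $w\in\mathbb D_+\setminus\sigma$ it is homotopic in $\mathbb C\setminus\{w\}$ to $\partial\mathbb D_+$, so it winds once around $w$. By the argument principle, applied in $\mathbb D$ after a Riemann map $\mathbb D\to V_+$ (which extends to a homeomorphism of the closures), $w$ has exactly one preimage.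

It remains to see that $\zeta(V_+)$ misses $\sigma$. Suppose $\zeta(z_0)=w_0\in\sigma_j$ with $z_0\in V_+$; then $|w_0|<1$. On $\overline{I_j}$, $|\zeta|=e^{-G}$ takes all values in $[e^{-g_j},1]$, so there is $z_1\in I_j$ with $\zeta(z_1)=w_0$. Take a disc $B\ni z_0$ with $\overline B\subset V_+$. By the open mapping theorem there are points $z\in V_+$ arbitrarily near $z_1$, hence outside $B$, with $\zeta(z)\notin\sigma$. Since $\zeta(z)$ is near $w_0$, it lies in the open set $\zeta(B)$. So $\zeta(z)\in\mathbb D_+\setminus\sigma$ has two preimages, a contradiction.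

Let $Z:\mathbb D_+\setminus\sigma\to V_+$ be the inverse. Put $y=\arg Z\in[0,\pi]$ on $\mathbb D_+\setminus\sigma$ and $y=\pi$ on $\sigma$. For $\theta\in[0,\pi]\setminus\{\theta_j\}$ let $z(\theta)$ be the unique point of $\partial V\cap\overline{V_+}$ with $\Theta=\theta$.

**Step 3. $y$ extends continuously to $\overline{\mathbb D_+}\setminus\{0\}$.** Let $\zeta_n\in\mathbb D_+\setminus\sigma$, $\zeta_n\to\zeta_\infty\ne0$. Any limit point $z_\infty$ of $Z(\zeta_n)$ satisfies $\zeta(z_\infty)=\zeta_\infty$. If $\zeta_\infty\in\mathbb D_+\setminus\sigma$, continuity is clear. If $\zeta_\infty\in\sigma_j$, then $z_\infty\notin V_+$ by Step 2 and $\Theta(z_\infty)=\theta_j$, so $z_\infty\in\overline{I_j}$ and $y(\zeta_n)\to\pi$. If $\zeta_\infty=e^{i\theta}$ with $0<\theta<\pi$, $\theta\notin\{\theta_j\}$, then $G(z_\infty)=0$ and $\Theta(z_\infty)=\theta$, so $z_\infty=z(\theta)$. If $\zeta_\infty\in(0,1]$, then $\Theta(z_\infty)=0$, so $z_\infty$ is on the front segment and $y\to0$. If $\zeta_\infty\in[-1,0)$, then $z_\infty\in\overline{I_0}$ and $y\to\pi$.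

Set $Y(\theta)=y(e^{i\theta})$ on $[0,\pi]$ and $p(\theta)=\log|z(\theta)|$ on $[0,\pi]\setminus\{\theta_j\}$. Between the $\theta_j$, $p$ is Hölder-$\frac12$ and nonincreasing. It is constant near $\theta_j$ on each side, and jumps down by some $J_j>0$ at $\theta_j$. For $W$: $p=\log3$ before $\theta_1$, $p$ jumps to $\log2$ at $\theta_1$, stays there until the radial segment is reached, decreases to $0$ along it, and stays $0$.

**Lemma 5.** For all $s>0$,
$$N_V(s)=\frac1\pi\int_0^\pi(p(\theta)-\log s)^+\,d\theta,\qquad\frac1\pi\int_0^\pi p\,d\theta\ge\log\operatorname{dist}(0,\partial V).\tag{4}$$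

*Proof.* Let $h$ be harmonic in $V$, continuous on $\overline V$, even in $\operatorname{Im}z$. For a small noncritical value $\varepsilon$ of $G$, the function $G-\varepsilon$ is the Green function of $\{G>\varepsilon\}$, so
$$h(0)=\frac1{2\pi}\int_{\{G=\varepsilon\}}h|\nabla G|\,ds=\frac1\pi\int_0^\pi h\big(Z(e^{-\varepsilon+i\theta})\big)\,d\theta,$$
since $|\nabla G|\,ds=d\Theta$ on the part of the level curve in $V_+$, and the level curve meets the real axis in isolated points only. By Step 3, $Z(e^{-\varepsilon+i\theta})\to z(\theta)$ for $\theta\notin\{\theta_j\}$; so $\varepsilon\to0$ gives $h(0)=\frac1\pi\int_0^\pi h(z(\theta))\,d\theta$. Take for $h$ the Dirichlet solutions with boundary values $\log^+(|z|/s)$ (this is the least harmonic majorant) and $\log|z|$, which is $\ge\log\operatorname{dist}(0,\partial V)$ on $\partial V$. $\square$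

## 7. A jump has infinite energy, so remove it upward

The sensible next move is to use $p$ as it stands: extend it evenly, let $\operatorname{Re}H$ be its Poisson integral, and put $F=\zeta e^H$. By (4) the values of $N$ would come out right. If $V$ has a hole, this breaks down at the area. With $m=\inf p$,
$$\int_{\mathbb D}|F'|^2\,dA=\int_{\mathbb D}|e^H|^2|1+\zeta H'|^2\,dA\ge e^{2m}\Big(\pi+\int_{\mathbb D}|\zeta H'|^2\,dA\Big),$$
because $\int\operatorname{Re}(\zeta H')\,dA=0$. By the Douglas formula (Section 8), $\int|H'|^2dA$ is a positive constant times $\iint(p-p')^2\sin^{-2}\frac{\theta-\theta'}2\,d\theta\,d\theta'$. Near a jump of size $J$ this double integral dominates a constant times $\iint_{x,x'>0}J^2(x+x')^{-2}\,dx\,dx'$ near $0$, which diverges. So the area of the image, counted with multiplicity, is infinite.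

The way past this: (4) only asks for a boundary function that is *at least* $p$. So lift the part of $p$ after each jump, and close the gap. Lifting multiplies moduli, and one would expect the area to grow. It does not; this is the content of Lemmas 6 and 7.

**Definition (removing the jumps).** On $[0,\pi]\setminus\{\theta_j\}$ let $\hat P(\theta)=p(\theta)+\sum_{\theta_j<\theta}J_j$; extend it continuously to $[0,\pi]$ and then evenly to the circle.

For $W$, $\hat P$ stays at $\log3$ until the radial segment begins, and then descends to $\log\frac32$. In general $\hat P$ is Hölder-$\frac12$, nonincreasing on $[0,\pi]$, $\hat P\ge p$, and $\hat P(0)=\max\hat P=\log\rho_K$. Let $\nu=-d\hat P$ on $(0,\pi)$. This is a nonatomic positive measure, vanishing near the $\theta_j$ and equal to $-dp$ elsewhere.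

Let $\hat H$ be analytic in $\mathbb D$ with $\operatorname{Re}\hat H$ the Poisson integral of $\hat P$ and $\operatorname{Im}\hat H(0)=0$, and put $\hat F=\zeta e^{\hat H}$. By Privalov's theorem (the conjugate of a Hölder function is Hölder) $\hat H$ is continuous on $\overline{\mathbb D}$. Put $\hat y=\arg\zeta+\operatorname{Im}\hat H$ on $\overline{\mathbb D_+}\setminus\{0\}$ and $\hat Y(\theta)=\hat y(e^{i\theta})$. As $\hat P$ is even, $\hat H$ is real on $[-1,1]$; so $\hat y=0$ on $(0,1]$ and $\hat y=\pi$ on $[-1,0)$.

**Lemma 6.** $\hat Y\le Y\le\pi$ on $[0,\pi]$: removing the jumps turns the boundary toward the positive axis.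

*Proof.* Let $D=y-\hat y$. It is bounded and continuous on $\overline{\mathbb D_+}\setminus\{0\}$, and $D=0$ on $[-1,1]\setminus\{0\}$.

**Step 1. $D$ is superharmonic in $\mathbb D_+$.** The function $y$ is continuous, harmonic off $\sigma$, and equals its maximum $\pi$ on $\sigma$; so it has the super-mean-value property on small circles about every point. And $\hat y$ is harmonic.

**Step 2. Reflection makes the unit circle interior.** Extend $D$ to the upper half-plane $\mathbb H$ by $D(1/\bar\zeta)=D(\zeta)$. Near $e^{i\theta}$ with $\theta\in(0,\pi)\setminus\{\theta_j\}$, the analytic function $\log Z-\log\zeta-\hat H$ has real part with continuous boundary values $p-\hat P$, and *this is constant on each arc between consecutive $\theta_j$*. By Schwarz reflection the function continues across the arc, and its imaginary part $D$ continues evenly. So $D$ is harmonic near $e^{i\theta}$, and superharmonic on $\mathbb H\setminus\{e^{i\theta_j}\}$. It is bounded and continuous on $\mathbb H$. Isolated points are removable for superharmonic functions bounded below, and by continuity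 the extension has the value $D$ there; so $D$ is superharmonic on $\mathbb H$.

**Step 3. Minimum principle.** $D$ has boundary values $0$ on $\mathbb R\setminus\{0\}$. By the extended principle with exceptional points $0,\infty$, $D\ge0$. On the unit circle this is the claim. $\square$

**Lemma 7.** $\displaystyle\int_{\mathbb D}|\hat F'|^2\,dA\le|V|$.

*Proof.* **Step 1. A formula for $|V|$.** We write the area as a full disc minus what is missing:
$$|V|=\int_0^{\rho_K}2r\,b(r)\,dr=\pi\rho_K^2-\int_0^{\rho_K}2r(\pi-b(r))\,dr .$$
The $k$th cell contributes $(\pi-a_k)(\rho_k^2-\rho_{k-1}^2)$ to the last integral if it is non-full, and $0$ otherwise. On its radial segment $Y=a_k$ and $p$ runs from $\log\rho_k$ to $\log\rho_{k-1}$, so this contribution equals $2\int(\pi-Y)e^{2p}\,d\nu$ over the segment. On circular arcs $dp=0$. Hence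
$$|V|=\pi e^{2\hat P(0)}-2\int_{(0,\pi)}(\pi-Y)e^{2p}\,d\nu.\tag{5}$$
The jumps do not show up here: a full cell has nothing missing.

**Step 2. The same formula for $\hat F$.** Let $p_r(\theta)=\log|\hat F(re^{i\theta})|$, $y_r(\theta)=\hat y(re^{i\theta})$. Green's formula $\int_{|\zeta|<r}|\hat F'|^2dA=\frac12\int|\hat F|^2\,d\arg\hat F$, the symmetry, and integration by parts with $y_r(0)=0$, $y_r(\pi)=\pi$ give
$$\int_{|\zeta|<r}|\hat F'|^2\,dA=\int_0^\pi e^{2p_r}\,dy_r=\pi e^{2p_r(0)}+2\int_0^\pi(\pi-y_r)e^{2p_r}\,dp_r .$$
As $r\to1$, $p_r\to\hat P$ and $y_r\to\hat Y$ uniformly. The variation of $p_r$ on the circle is at most that of $\hat P$, as $p_r-\log r$ is a convolution of $\hat P$ with a probability kernel. So $\int g\,dp_r\to\int g\,d\hat P$ for $g\in C^1$ (by parts), then for continuous $g$ (by approximation), and one may let the integrand converge uniformly as well. Hence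
$$\int_{\mathbb D}|\hat F'|^2\,dA=\pi e^{2\hat P(0)}-2\int_{(0,\pi)}(\pi-\hat Y)e^{2\hat P}\,d\nu.\tag{6}$$

**Step 3. Comparison.** The first terms of (5) and (6) agree. By Lemma 6 and $\hat P\ge p$, $(\pi-\hat Y)e^{2\hat P}\ge(\pi-Y)e^{2p}$; and $\nu\ge0$. So more is subtracted in (6). $\square$

We are not done: nothing says that $\hat F$ is univalent, and its image need not be starlike. Take for instance a step domain without holes, with cells $[0,1]$, $[1,2]$, $[2,3]$ and half-angles $\infty$, $0.1$, $1$. There are no jumps, so $\hat F$ is the Riemann map of $V$ itself: both $\log|F/\zeta|$ have the same continuous boundary values $p$. But the ray $\theta=\frac12$ leaves $V$ at radius $1$ and re-enters at radius $2$.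

## 8. Least Dirichlet integral above an obstacle

There is one freedom left. Any boundary function $P\ge\hat P$ still serves for $N$; so among all of them choose the one with least Dirichlet integral. Minimality turns out to force (1).

For real functions on the circle, with $u=u(\theta)$, $u'=u(\theta')$, put
$$\mathcal B(u,v)=\frac1{8\pi}\iint\frac{(u-u')(v-v')}{\sin^2((\theta-\theta')/2)}\,d\theta\,d\theta',$$
and let $\mathcal H$ be the set of bounded functions with $\mathcal B(u,u)<\infty$. Lipschitz functions are in $\mathcal H$; functions with a jump are not, by the divergence seen in Section 7. From $uv-u'v'=u(v-v')+v'(u-u')$,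
$$\mathcal B(uv,uv)^{1/2}\le\|u\|_\infty\mathcal B(v,v)^{1/2}+\|v\|_\infty\mathcal B(u,u)^{1/2},\tag{7}$$
so $\mathcal H$ is an algebra, and it is stable under composition with locally Lipschitz functions. If $u=\sum c_ne^{in\theta}$, then $\mathcal B(u,u)=2\pi\sum|n||c_n|^2$ (Douglas), because $\int_{-\pi}^\pi\frac{\sin^2(n\tau/2)}{\sin^2(\tau/2)}\,d\tau=2\pi|n|$. By polarization $\mathcal B(u,v)=\int u\,\Lambda v\,d\theta$ for $u\in\mathcal H$ and $v$ smooth, where $\Lambda e^{in\theta}=|n|e^{in\theta}$. If $u$ is the boundary function of $\operatorname{Re}H$, then $\int_{\mathbb D}|H'|^2dA=4\pi\sum_{n\ge1}n|c_n|^2=\mathcal B(u,u)$, finite or not; this is what Section 7 used.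

For $P\in\mathcal H$ let $h$ be its Poisson integral, $H$ analytic with $\operatorname{Re}H=h$, $\operatorname{Im}H(0)=0$, $F_P=\zeta e^H$, and
$$\mathcal D(P)=\tfrac12\int e^{2P}\,d\theta+\tfrac12\mathcal B(e^{2P},P).$$
Note that $(e^{2P}-e^{2P'})(P-P')\ge0$. The function $\hat P$ of Section 7 is in $\mathcal H$: being Hölder-$\frac12$ and of bounded variation, it satisfies $\int|\hat P(\theta+\tau)-\hat P(\theta)|^2d\theta\le C|\tau|^{1/2}\cdot|\tau|$, which is integrable against $d\tau/\sin^2(\tau/2)$.

**Lemma 8.** $\int_{\mathbb D}|F_P'|^2\,dA=\mathcal D(P)$ for $P\in\mathcal H$.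

*Proof.* Let $h_r(\theta)=h(re^{i\theta})$. On $|\zeta|=r$, $\partial_\theta\arg F_P=\operatorname{Re}(\zeta F_P'/F_P)=1+r\partial_rh=1+\Lambda h_r$. By Green's formula
$$\int_{|\zeta|<r}|F_P'|^2dA=\tfrac12\int|F_P|^2\,\partial_\theta\arg F_P\,d\theta=\tfrac{r^2}2\Big[\int e^{2h_r}d\theta+\mathcal B(e^{2h_r},h_r)\Big].$$
Let $r\to1$. Then $h_r\to P$ a.e., boundedly, and in the seminorm $\mathcal B^{1/2}$, and $0\le(e^{2h_r}-e^{2h_r'})(h_r-h_r')\le C(h_r-h_r')^2$. The integrals of these majorants, divided by $\sin^2$, converge to the integral of their a.e. limit; so the generalized dominated convergence theorem gives the claim. $\square$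

**Proposition 9.** Let $\hat P\in\mathcal H$, $m=\inf\hat P$, $M=\sup\hat P$. There is $P\in\mathcal H$, $\hat P\le P\le M$, with $\mathcal D(P)\le\mathcal D(\hat P)$ and $\operatorname{Re}(\zeta F_P'/F_P)>\frac12$ in $\mathbb D$.

*Proof.* **Step 1. Truncation, so that an upper bound costs nothing.** For $Q\in\mathcal H$, $\mathcal D(\min(Q,M))\le\mathcal D(Q)$: truncation shrinks the absolute values of both factors of $(e^{2Q}-e^{2Q'})(Q-Q')$ without reversing a sign, and it decreases $e^{2Q}$.

**Step 2. A minimizer exists.** Minimize $\mathcal D$ over $\{P\in\mathcal H:\hat P\le P\le M\}$. As $(e^{2a}-e^{2b})(a-b)\ge2e^{2m}(a-b)^2$ for $a,b\ge m$, we have $\mathcal D(P)\ge e^{2m}\mathcal B(P,P)$. So a minimizing sequence has $\sum|n||c_n|^2$ bounded and is uniformly bounded; its Fourier tails are uniformly small, so it is precompact in $L^2$, and a subsequence converges a.e. to some $P$. All integrands being nonnegative, Fatou's lemma shows that $P$ is admissible and minimizing. By Step 1, $P$ minimizes $\mathcal D$ over **all** $Q\in\mathcal H$ with $Q\ge\hat P$. In particular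 $\mathcal D(P)\le\mathcal D(\hat P)$.

**Step 3. Upward variation.** Only upward variations are allowed, so we get an inequality. Let $\phi\ge0$ be smooth, $S=e^{2P}$, and vary in the direction $\eta=\phi/S\in\mathcal H$, chosen so that the first-order change of $\int e^{2P}$ is $2\int\phi$. For $\varepsilon>0$, $\mathcal D(P+\varepsilon\eta)\ge\mathcal D(P)$. Put $S_\varepsilon=Se^{2\varepsilon\eta}$; then $(S_\varepsilon-S)/\varepsilon=Sk_\varepsilon$ with $k_\varepsilon=(e^{2\varepsilon\eta}-1)/\varepsilon$. The function $t\mapsto(e^{2\varepsilon t}-1)/\varepsilon-2t$ vanishes at $0$ and has derivative $O(\varepsilon)$ on bounded sets, so $k_\varepsilon\to2\eta$ uniformly and in the seminorm. By (7), $Sk_\varepsilon\to2\phi$ in the same sense, and $S_\varepsilon\to S$. Since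
$$\mathcal B(S_\varepsilon,P+\varepsilon\eta)-\mathcal B(S,P)=\varepsilon\,\mathcal B(Sk_\varepsilon,P)+\varepsilon\,\mathcal B(S_\varepsilon,\eta),$$
dividing $\mathcal D(P+\varepsilon\eta)-\mathcal D(P)\ge0$ by $\varepsilon$ and letting $\varepsilon\downarrow0$ gives
$$\int\phi\,d\theta+\mathcal B(\phi,P)+\tfrac12\mathcal B(S,\phi/S)\ge0.\tag{8}$$

**Step 4. Removing $S$.** With $\Delta=P-P'$ we have $S'/S=e^{-2\Delta}$, so by $1-e^{-x}\le x$,
$$(S-S')\Big(\frac\phi S-\frac{\phi'}{S'}\Big)=\phi(1-e^{-2\Delta})+\phi'(1-e^{2\Delta})\le2\Delta\phi-2\Delta\phi'=2(P-P')(\phi-\phi').$$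
Hence $\frac12\mathcal B(S,\phi/S)\le\mathcal B(P,\phi)$, and (8) yields
$$\int\phi\,d\theta+2\,\mathcal B(\phi,P)\ge0\qquad(\phi\ge0\text{ smooth}).\tag{9}$$

**Step 5. Poisson kernels.** To turn (9) into a pointwise statement, take $\phi=\sum\rho^{|n|}e^{in(\theta-t)}$, the Poisson kernel at $w=\rho e^{it}$. Then $\int\phi=2\pi$ and $\Lambda\phi=\rho\,\partial_\rho\phi$, so
$$\mathcal B(\phi,P)=\int P\,\Lambda\phi\,d\theta=2\pi\rho\,\partial_\rho h(w)=2\pi\operatorname{Re}(wH'(w)).$$
Thus $1+2\operatorname{Re}(wH'(w))\ge0$, that is, $\operatorname{Re}(wF_P'/F_P)=1+\operatorname{Re}(wH')\ge\frac12$. At $w=0$ the value is $1$, so by the minimum principle the inequality is strict in $\mathbb D$. $\square$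

**Corollary 10.** For every step domain $V$ there is $F=F_P$ satisfying (1), hence univalent and starlike, with
$$|F(\mathbb D)|\le|V|,\quad N_{F(\mathbb D)}(s)\ge N_V(s)\ (s>0),\quad|F|\le\sup_V|z|,\quad F'(0)\ge\operatorname{dist}(0,\partial V).$$

*Proof.* Apply Proposition 9 to the $\hat P$ of Section 7. The classical criterion ($F(0)=0$, $F'(0)\ne0$, $\operatorname{Re}(\zeta F'/F)>0$) gives univalence and starlikeness. By univalence and Lemmas 8 and 7,
$$|F(\mathbb D)|=\mathcal D(P)\le\mathcal D(\hat P)=\int_{\mathbb D}|\hat F'|^2\,dA\le|V|.$$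
Since $h\le M=\log\rho_K$, $|F|\le\rho_K=\sup_V|z|$. By Lemma 2 and conformal invariance, $N_{F(\mathbb D)}(s)$ is the value at $0$ of the least harmonic majorant in $\mathbb D$ of the bounded function $\log^+(|F|/s)$, which is the limit of its means over circles. As $|F(re^{i\theta})|\to e^{P(\theta)}$ a.e., dominated convergence gives
$$N_{F(\mathbb D)}(s)=\frac1{2\pi}\int_{-\pi}^\pi(P-\log s)^+\,d\theta\ge\frac1\pi\int_0^\pi(p-\log s)^+\,d\theta=N_V(s),$$
using $P\ge\hat P$ on the circle, evenness of $\hat P$, $\hat P\ge p$ on $[0,\pi]$, and (4). Likewise $\log F'(0)=\frac1{2\pi}\int P\,d\theta\ge\frac1\pi\int_0^\pi p\,d\theta\ge\log\operatorname{dist}(0,\partial V)$. $\square$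

## 9. From step domains to $U$: proof of Theorem 1

Apply Corollary 10 to the $V_n$ of Lemma 4, obtaining $F_n$ and $\tilde U_n=F_n(\mathbb D)$.

**Step 1. A limit map.** Since $\pi F_n'(0)^2\le|\tilde U_n|\le|U|$ and, for $n\ge n_0$, $F_n'(0)\ge\operatorname{dist}(0,\partial V_n)\ge d:=\operatorname{dist}(0,\partial V_{n_0})>0$, compactness of the class of normalized univalent functions gives a subsequence converging locally uniformly to a univalent $F$ with $F(0)=0$, $F'(0)\ge d$. In the limit $\operatorname{Re}(\zeta F'/F)\ge\frac12$, with value $1$ at $0$, so (1) holds by the minimum principle. Put $\tilde U=F(\mathbb D)$.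

**Step 2. Area and size.** With $F=\sum a_k\zeta^k$, Fatou's lemma gives $|\tilde U|=\int_{\mathbb D}|F'|^2dA=\pi\sum k|a_k|^2\le\liminf|\tilde U_n|\le|U|$. Also $|F|\le\sup_U|z|$, since this holds for each $F_n$.

**Step 3. $N_{\tilde U_n}(s)\to N_{\tilde U}(s)$ along the subsequence.** Fix $|z|=s>0$. If $z=F(\zeta_0)\in\tilde U$, then by Hurwitz $z=F_n(\zeta_n)$ with $\zeta_n\to\zeta_0$, so $G_{\tilde U_n}(z,0)=\log\frac1{|\zeta_n|}\to\log\frac1{|\zeta_0|}=G_{\tilde U}(z,0)$. If $z\notin\tilde U$, then $G_{\tilde U_n}(z,0)\to0$; otherwise preimages $\zeta_n$ of $z$ accumulate at some $\zeta_0\in\mathbb D$, and then $z=F(\zeta_0)$. For a bound, the growth theorem says that a preimage $\zeta_n$ of $z$ under $F_n$ satisfies $s\le\sqrt{|U|/\pi}\,|\zeta_n|/(1-|\zeta_n|)^2$. So $|\zeta_n|\ge c(s)>0$ and $G_{\tilde U_n}(z,0)\le\log\frac1{c(s)}$. Dominated convergence on the circle finishes the step.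

**Step 4. Conclusion.** By Corollary 10, Lemma 4 and Proposition 3, with limits along the subsequence,
$$N_{\tilde U}(s)=\lim N_{\tilde U_n}(s)\ge\lim N_{V_n}(s)=N_{U^*}(s)\ge N_U(s)\qquad(s>0).$$
By Lemma 2, $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$ for all $\Phi\in\mathcal F$. The domain $\tilde U$ does not depend on $\Phi$ and is simply connected and starlike about $0$. So both (i) and (ii) have the answer yes. $\blacksquare$

## 10. Equal area, $\Phi=\log$, two estimates, and why "convex" fails

**Equal area.** If one drops $\sup_{\tilde U}|z|\le\sup_U|z|$, one may dilate $\tilde U$ by a factor $\lambda\ge1$ to get $|\tilde U|=|U|$. As $N_{\lambda D}(s)=N_D(s/\lambda)\ge N_D(s)$, no $\Gamma_\Phi$ decreases. Nothing is claimed here about whether the constant $\frac12$ in (1) is best possible.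

**Continuity at $0$.** Let $\Phi(e^t)$ be convex, nondecreasing and finite on $\mathbb R$ with $\lim_{r\downarrow0}\Phi(r)=-\infty$, for instance $\Phi=\log$. Still $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U)$. To see this, choose $d>0$ with $\{|z|\le d\}\subset U\cap\tilde U$. For $n>-\Phi(d)$ the function $\Phi_n=\max(\Phi,-n)$ is in $\mathcal F$ and equals $\Phi$ on $[d,\infty)$. Compute the least harmonic majorants at $0$ by regular exhaustions containing $\{|z|\le d\}$: only boundary values at $|z|\ge d$ enter, so $\Gamma_\Phi=\Gamma_{\Phi_n}$ for both domains.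

**Two estimates.** With $F=\sum a_n\zeta^n$ from Theorem 1,
$$\Gamma_{r^2}(U)\le\Gamma_{r^2}(\tilde U)=\sum|a_n|^2\le\sum n|a_n|^2\le|U|/\pi,$$
with equality for discs centered at $0$. So for the single function $r^2$ the first guess of Section 1 was right. The Chang–Marshall theorem (Amer. J. Math. 107 (1985)) says that $\int_0^{2\pi}e^{|F(e^{i\theta})|^2}d\theta\le C$, with an absolute constant $C$, if $F$ is analytic in $\mathbb D$, $F(0)=0$ and $\int_{\mathbb D}|F'|^2dA\le\pi$. Applied to $F(r\zeta)$ as $r\to1$, it shows that every domain $U\ni0$ with $|U|\le\pi$ has $\Gamma_{e^{r^2}}(U)\le C/2\pi$.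

**"Starlike" cannot be replaced by "convex".** Let $U_\varepsilon=\mathbb D\cup\{x+iy:0<x<2,\ |y|<\varepsilon\}$, so $|U_\varepsilon|\le\pi+4\varepsilon$. Suppose $\tilde U\ni0$ is convex, $|\tilde U|\le|U_\varepsilon|$ and $\Gamma_\Phi(\tilde U)\ge\Gamma_\Phi(U_\varepsilon)$ on $\mathcal F$; then $N_{\tilde U}\ge N_{U_\varepsilon}$. Let $F=\sum a_n\zeta^n$ be the Riemann map of $\mathbb D$ onto $\tilde U$ with $F(0)=0$, $a_1>0$. For small $s$, $N_{\tilde U}(s)=\log(a_1/s)$ and $N_{U_\varepsilon}(s)\ge N_{\mathbb D}(s)=\log(1/s)$, so $a_1\ge1$. From $\sum n|a_n|^2\le1+4\varepsilon/\pi$ we get $a_1^2\le1+4\varepsilon/\pi$ and $\sum_{n\ge2}n|a_n|^2\le4\varepsilon/\pi$. So $F\to\zeta$ locally uniformly as $\varepsilon\to0$, and $\tilde U\supset\{|z|<0.99\}$ for small $\varepsilon$. Also $N_{\tilde U}(1.9)\ge N_{U_\varepsilon}(1.9)>0$, so $\tilde U$ contains a point of modulus $1.9$. By convexity $\tilde U$ contains the convex hull of that disc and that point, whose area is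
$$0.99^2\Big(\pi-\arccos\tfrac{0.99}{1.9}\Big)+0.99\sqrt{1.9^2-0.99^2}>3.6>\pi+4\varepsilon$$
for small $\varepsilon$ (the left side is about $2.08+1.61$). This is a contradiction. Since $U_\varepsilon$ itself is starlike about $0$, taking $\tilde U=U_\varepsilon$ in (ii) is fine here; only convexity is out of reach.
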